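\title{First-order definability and aperiodicity for data languages with an orbit-finite automaton}

\begin{abstract}
A data language is a set of finite words over an infinite alphabet that is closed under renaming of letters. We prove that a data language whose syntactic left-to-right automaton has finitely many orbits is definable in first-order logic, with the order of positions and equality of letters, if and only if its syntactic monoid is aperiodic. We also prove that first-order definability of the language of a deterministic finite-memory automaton is decidable, in exponential space, and in polynomial space when the number of registers is fixed. Both statements were conjectured in \cite{DM}. The proof does not construct a formula. Beth's theorem turns non-definability into an infinite word that carries two different systems of runs; from these we build an infinite tower of states, and a minimal idempotent ultrafilter extracts from the tower a word that swaps two states.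
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Data languages}

Fix an infinite set $\mathbb D$ of \emph{data values}. A \emph{data word} is a finite word $w\in\mathbb D^*$. A \emph{renaming} is a bijection of $\mathbb D$; renamings form the group $\operatorname{Sym}(\mathbb D)$ and act on words letter by letter. A \emph{data language} is a set $L\subseteq\mathbb D^*$ closed under renamings. Whether $w$ belongs to $L$ thus depends only on the length of $w$ and on which positions carry equal letters.

\emph{First-order logic} (FO) on data words speaks of exactly this information. Variables range over the positions of the word, and the atomic formulas are $x=y$, $x<y$ (the order of positions) and $x\sim y$ (positions $x$ and $y$ carry the same letter). A sentence defines the set of data words that satisfy it, and a language is \emph{FO-definable} if some sentence defines it.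

Two algebraic objects are attached to a data language $L$. Write $w\approx v$ if $wu\in L\Leftrightarrow vu\in L$ for all $u$ (the Myhill--Nerode equivalence), and $w\equiv v$ if $uwu'\in L\Leftrightarrow uvu'\in L$ for all $u,u'$ (the syntactic congruence). The \emph{syntactic left-to-right automaton} has as its set $Q$ of states the $\approx$-classes $[w]$; reading a letter $d$ leads from $[w]$ to $[wd]$, so words act on $Q$ on the right by $[u]w=[uw]$, and the accepting states are the $[w]$ with $w\in L$. The \emph{syntactic monoid} is $M_L=\mathbb D^*/{\equiv}$. By the definitions, $w\equiv v$ holds if and only if $uw\approx uv$ for all $u$, that is,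
\begin{equation}\label{eq:monoid}
w\equiv v\quad\Longleftrightarrow\quad qw=qv\ \text{ for all } q\in Q .
\end{equation}
A state is what must be remembered about a prefix; an element of $M_L$ records the effect of a word on all states at once.

Renamings preserve $L$, hence $\approx$ and $\equiv$, and so they act on $Q$ and on $M_L$: we have $\pi[w]=[\pi(w)]$ and $\pi(qw)=(\pi q)\,\pi(w)$, and the accepting states form a union of orbits. A structure is \emph{orbit finite} if this action has finitely many orbits. This is the natural substitute for finiteness, since a state that remembers one data value already has infinitely many renamed copies.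

A monoid is \emph{aperiodic} if there is one $n\ge1$ with $m^n=m^{n+1}$ for all elements $m$, and \emph{pointwise aperiodic} if $n$ may depend on $m$. For an orbit-finite $M_L$ the two notions coincide, because an exponent that works for $m$ works on the whole orbit of $m$, and larger exponents work too. Aperiodicity says that $L$ cannot count repetitions of a factor modulo a number.

\begin{example}\label{ex:length}
Suppose that membership in $L$ depends only on the length of the word. If $d^n\equiv d^{n+1}$ for a letter $d$, then either all words of length at least $n$ lie in $L$ or none does, and $L$ is FO-definable because ``length at least $j$'' is, for each $j$. The language $L_{\mathrm{par}}$ of words of even length has two states, which every letter exchanges; its syntactic monoid is the two-element group, which is not aperiodic.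
\end{example}

A short game argument (Proposition~\ref{prop:EF}) shows that every FO-definable data language has an aperiodic syntactic monoid, and Example~\ref{ex:length} suggests the converse. The next two examples, from \cite{DM}, show that the converse needs a finiteness hypothesis and indicate which one to choose.

\begin{example}\label{ex:distinct}
Let $L$ consist of the words with an even number of distinct letters. Then $w\equiv w^2$ for all $w$, so $M_L$ is aperiodic. But $L$ is not FO-definable: on words with pairwise distinct letters $\sim$ is equality, so a sentence for $L$ would yield, on replacing $\sim$ by $=$, a sentence for $L_{\mathrm{par}}$, whose monoid is not aperiodic. Here $[w]$ determines the set of letters of $w$: if two words have different sets of letters of the same parity, appending a letter that occurs in only one of them separates them. So $Q$ has infinitely many orbits.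
\end{example}

\begin{example}\label{ex:first}
Let $L_{\mathrm{first}}$ consist of the words whose first letter occurs again at another position. It is defined by $\exists x\exists y\,(x<y\wedge x\sim y\wedge\neg\exists z\,(z<x))$. Its states are $[\varepsilon]$, the states $\mathrm{wait}(a)=[a]$ for $a\in\mathbb D$, and the accepting state $\top=[aa]$; there are three orbits. The syntactic monoid has infinitely many orbits, since $dw\in L_{\mathrm{first}}$ if and only if $d$ occurs in $w$, so that the class of $w$ in $M_L$ determines the set of letters of $w$.
\end{example}

Since $w\equiv v$ implies $w\approx v$, an orbit-finite $M_L$ gives an orbit-finite $Q$; Example~\ref{ex:first} shows that the second condition is strictly weaker. It is the hypothesis of this paper.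

\subsection{The question and the results}

To ask for an algorithm we need a finite description of the language. A \emph{deterministic finite-memory automaton} (Francez--Kaminski) with $k_0$ registers has a finite set $S$ of control states, an initial state $s_0\in S$, a set $F\subseteq S$ of accepting states, and a finite transition table. A \emph{configuration} is a control state together with the contents of the registers; each register is empty or holds a data value, and no value occurs in two registers. Initially all registers are empty. On reading a letter $d$, the table determines the next control state from the current control state and from the register, if any, that holds $d$; if no register holds $d$, the table may also name one register whose content is replaced by $d$. A word is accepted if the run ends in a control state of $F$. The language $L(\mathcal A)$ of such an automaton $\mathcal A$ is a data language. As stated in \cite{DM}, these automata recognize exactly the data languages with orbit-finite $Q$; we use only that $L(\mathcal A)$ has an orbit-finite $Q$, which is proved in Section~\ref{sec:algo}.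

The question posed in \cite{DM} is whether it is decidable if such an automaton recognizes an FO-definable language. It is conjectured there that the problem is decidable, and that aperiodicity of the syntactic monoid, which need not be orbit finite, is necessary and sufficient. We prove both statements.

A finite set $A\subseteq\mathbb D$ \emph{supports} a state $q$ if every renaming that fixes $A$ pointwise fixes $q$. Every state has a least support $\operatorname{supp}(q)$ (Lemma~\ref{lem:supp}), the set of values that the state remembers, and its size is constant on orbits. A \emph{cycle of length $p$} consists of a word $w$ and distinct states $b_0,\dots,b_{p-1}$ with $b_iw=b_{i+1\bmod p}$ for all $i$.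

\begin{theorem}\label{thm:main}
Let $L$ be a data language whose syntactic left-to-right automaton $Q$ is orbit finite. Let $N$ be the number of orbits of $Q$, let $k$ be the largest size of the least support of a state, and let $P=N(2k+1)^kk^k$, with $0^0=1$. The following are equivalent.
\begin{itemize}
\item[(i)] $L$ is FO-definable.
\item[(ii)] $M_L$ is aperiodic.
\item[(iii)] $M_L$ is pointwise aperiodic.
\item[(iv)] No word permutes a finite set of states nontrivially: if $R\subseteq Q$ is finite and $r\mapsto rw$ is a bijection $R\to R$, then $rw=r$ for all $r\in R$.
\item[(v)] There is no cycle of length $p$ with $2\le p\le\max(2,P)$.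
\item[(vi)] Each of the finitely many relations $T_{oo'}$ of Section~\ref{sec:codes}, which describe the transitions of $Q$ along the factors of a word, is defined by one FO formula in all nonempty data words.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:algo}
There is an algorithm that, given a deterministic finite-memory automaton $\mathcal A$, decides whether $L(\mathcal A)$ is FO-definable. It can be run in exponential space, and in polynomial space if the number of registers is fixed.
\end{theorem}

We call $Q$ \emph{counter-free} if (iv) holds. A nontrivial permutation of a finite set has a cycle of length at least $2$, so $Q$ is counter-free if and only if it has no cycle of any length $p\ge2$.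

The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv) and (vi)$\Rightarrow$(i) are short (Section~\ref{sec:easy}). Section~\ref{sec:swap} develops the one tool that produces cycles, an exchange of data values, and proves (iv)$\Leftrightarrow$(v); condition (v) is what the algorithm tests (Section~\ref{sec:algo}). The main part is (iv)$\Rightarrow$(vi). Since $M_L$ may have infinitely many orbits, a formula cannot be built by induction over them, and we argue by contradiction. If (vi) fails, there is an infinite ``word'' with two systems of runs that agree on single letters but not globally (Section~\ref{sec:W}). A tuple of states on which the two systems differ can be doubled to a larger such tuple, and in a counter-free automaton the iteration produces an infinite tower of states (Section~\ref{sec:double}). Section~\ref{sec:notower} shows that a counter-free automaton has no infinite tower.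

\section{Supports, codes and reachability}\label{sec:prelim}

\subsection{Least supports}

A renaming is \emph{finitary} if it moves only finitely many values; it then has finite order. Every injection between finite subsets of $\mathbb D$ extends to a finitary renaming. For finite $A\subseteq\mathbb D$ let $\operatorname{Fix}(A)$ be the group of finitary renamings that fix $A$ pointwise. If $A$ supports $q$ and $\pi,\pi'$ agree on $A$, then $\pi'^{-1}\pi$ fixes $A$ pointwise, so $\pi q=\pi'q$. In particular, when acting on finitely many states, any renaming may be replaced by a finitary one.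

\begin{lemma}\label{lem:gen}
For finite $A,B\subseteq\mathbb D$, the group $\operatorname{Fix}(A\cap B)$ is generated by $\operatorname{Fix}(A)\cup\operatorname{Fix}(B)$.
\end{lemma}

\begin{proof}
A finitary renaming is a product of transpositions of values that it moves, so it suffices to treat a transposition $(a\,b)$ with $a,b\notin A\cap B$. If neither of $a,b$ lies in $A$, then $(a\,b)\in\operatorname{Fix}(A)$, and likewise for $B$. Otherwise one of them lies in $A$ and one lies in $B$; as neither lies in both, we may assume $a\in A\setminus B$ and $b\in B\setminus A$. Since $\mathbb D$ is infinite, there is $c\notin A\cup B$. Then $(a\,b)=(a\,c)(b\,c)(a\,c)$ with $(a\,c)\in\operatorname{Fix}(B)$ and $(b\,c)\in\operatorname{Fix}(A)$.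
\end{proof}

\begin{lemma}\label{lem:supp}
Every state $q$ has a least support $\operatorname{supp}(q)$. Moreover $\operatorname{supp}(\pi q)=\pi\operatorname{supp}(q)$, $\operatorname{supp}(qd)\subseteq\operatorname{supp}(q)\cup\{d\}$ for $d\in\mathbb D$, and $\operatorname{supp}([w])$ consists of letters of $w$.
\end{lemma}

\begin{proof}
The letters of $w$ support $[w]$, so supports exist. Let $A$ and $B$ support $q$, let $\pi$ fix $A\cap B$ pointwise, and let $\pi'$ be finitary and agree with $\pi$ on $A$. Then $\pi q=\pi'q$, and $\pi'\in\operatorname{Fix}(A\cap B)$ is by Lemma~\ref{lem:gen} a product of renamings that fix $q$. So $A\cap B$ supports $q$, and a support of least size is contained in every other. The second claim holds because $A$ supports $q$ if and only if $\pi A$ supports $\pi q$; the third because $\pi(qd)=(\pi q)(\pi d)$.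
\end{proof}

\subsection{Codes and the relations $T_{oo'}$}\label{sec:codes}

From now on $Q$ is orbit finite, with $N$ and $k$ as in Theorem~\ref{thm:main}. A formula can refer to a state only through positions that carry the values it remembers. To make this precise, fix for each orbit $o$ a state $q_o\in o$ and an enumeration $e_1,\dots,e_{k_o}$ of $\operatorname{supp}(q_o)$; thus $k_o\le k$. For a tuple $\bar a=(a_1,\dots,a_{k_o})$ of distinct values put $q(o,\bar a)=\pi q_o$, where $\pi$ is any renaming with $\pi e_r=a_r$ for all $r$; the choice of $\pi$ does not matter. We call $(o,\bar a)$ a \emph{code} of $q(o,\bar a)$. Every state has a code, possibly several, and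
\[
\operatorname{supp}(q(o,\bar a))=\{a_1,\dots,a_{k_o}\},\qquad \pi\,q(o,\bar a)=q(o,\pi\bar a).
\]
A relation on states and data values is \emph{equivariant} if it is invariant under all renamings. The \emph{pattern} of a list of values is the information which entries are equal.

\begin{lemma}\label{lem:pattern}
Let $R\subseteq Q^m\times\mathbb D^n$ be equivariant and let $o_1,\dots,o_m$ be orbits. There is a quantifier-free formula $\chi(\bar u^1,\dots,\bar u^m,\bar t)$ over $\{\sim\}$ with the following property. For every set $X$ and map $\lambda\colon X\to\mathbb D$, with $x\sim y$ read as $\lambda(x)=\lambda(y)$, the formula $\chi$ holds of tuples $\bar u^1,\dots,\bar u^m,\bar t$ in $X$ if and only if each $(o_i,\lambda\bar u^i)$ is a code and $(q(o_1,\lambda\bar u^1),\dots,q(o_m,\lambda\bar u^m),\lambda\bar t)\in R$. Moreover $Q^m$ has finitely many orbits.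
\end{lemma}

\begin{proof}
Two lists of values with the same pattern differ by a renaming. So whether $(q(o_1,\bar a^1),\dots,q(o_m,\bar a^m),\bar d)$ lies in $R$ depends only on the pattern of $(\bar a^1,\dots,\bar a^m,\bar d)$; let $\chi$ be the disjunction of the finitely many patterns for which it does. For the same reason an orbit of $Q^m$ is determined by $o_1,\dots,o_m$ and a pattern.
\end{proof}

For a nonempty word $w=w_1\cdots w_n$ and orbits $o,o'$, let $T^w_{oo'}$ be the relation of arity $2+k_o+k_{o'}$ on positions that holds of $(x,y,\bar u,\bar v)$ if $x\le y$, the letters $w_{\bar u}$ at $\bar u$ are distinct, the letters $w_{\bar v}$ at $\bar v$ are distinct, and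
\[
q(o,w_{\bar u})\,w_{x+1}\cdots w_y=q(o',w_{\bar v}).
\]
Condition (vi) asks for FO formulas $\tau_{oo'}(x,y,\bar u,\bar v)$ over $\{<,\sim\}$ that define $T^w_{oo'}$ in every nonempty $w$. It concerns runs from all states over all factors, not only the run from the initial state; this stronger statement is the one whose failure can be analyzed.

\subsection{Reachability of tuples and the stable support}

Let $I$ be a finite set. Words act on tuples $\bar q\in Q^I$ componentwise; repetitions in tuples are allowed, and $\operatorname{supp}(\bar q)=\bigcup_i\operatorname{supp}(q_i)$. Write $\bar q\rightsquigarrow\bar r$ if $\bar qw=\bar r$ for some word $w$, and $\bar q\leftrightarrow\bar r$ if $\bar q\rightsquigarrow\bar r\rightsquigarrow\bar q$. The first relation is reflexive and transitive, the second is an equivalence, and both are equivariant. Two further properties are used throughout. \emph{Reindexing}: if $g\colon I'\to I$ is any map and $\bar q\rightsquigarrow\bar r$, then $\bar q\circ g\rightsquigarrow\bar r\circ g$ by the same word; this includes restriction to a subset of $I$. \emph{Coincidences are preserved}: if $\bar q\rightsquigarrow\bar r$ and $q_i=q_j$, then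 $r_i=r_j$.

In a finite automaton a run can leave its strongly connected component only boundedly often. The same holds here, because finitary renamings have finite order.

\begin{lemma}[chains]\label{lem:chain}
If $\bar q^0\rightsquigarrow\bar q^1\rightsquigarrow\cdots\rightsquigarrow\bar q^m$ in $Q^I$ and $\bar q^j\not\leftrightarrow\bar q^{j+1}$ for all $j<m$, then $m$ is less than the number of orbits of $Q^I$.
\end{lemma}

\begin{proof}
Otherwise $\bar q^b=\pi\bar q^a$ for some $a<b$ and some finitary $\pi$, say of order $p$. From $\bar q^a\rightsquigarrow\pi\bar q^a$ and equivariance we get $\pi\bar q^a\rightsquigarrow\pi^2\bar q^a\rightsquigarrow\cdots\rightsquigarrow\pi^p\bar q^a=\bar q^a$. Hence $\bar q^{a+1}\rightsquigarrow\bar q^b\rightsquigarrow\bar q^a$, a contradiction.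
\end{proof}

The values that a tuple cannot get rid of without leaving its $\leftrightarrow$-class form its \emph{stable support}
\[
Y(\bar q)=\bigcap_{\bar r\leftrightarrow\bar q}\operatorname{supp}(\bar r).
\]
By definition, $Y(\bar q)=Y(\bar r)\subseteq\operatorname{supp}(\bar r)$ whenever $\bar r\leftrightarrow\bar q$; also $Y(\pi\bar q)=\pi Y(\bar q)$, and $Y$ does not depend on the order of the components. The next lemma says that all other values can be renamed by reading a word.

\begin{lemma}\label{lem:Y}
If a renaming $\pi$ fixes $Y(\bar q)$ pointwise, then $\pi\bar q\leftrightarrow\bar q$.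
\end{lemma}

\begin{proof}
Replacing $\pi$ by a finitary renaming that agrees with it on $\operatorname{supp}(\bar q)\supseteq Y(\bar q)$, we may assume $\pi\in\operatorname{Fix}(Y(\bar q))$. Let $G$ be the set of finitary $\sigma$ with $\sigma\bar q\leftrightarrow\bar q$. It is a group: if $\sigma,\sigma'\in G$, then $\sigma\sigma'\bar q\leftrightarrow\sigma\bar q\leftrightarrow\bar q$ and $\bar q\leftrightarrow\sigma^{-1}\bar q$ by equivariance. If $\bar r\leftrightarrow\bar q$ and $\sigma\in\operatorname{Fix}(\operatorname{supp}(\bar r))$, then $\sigma\bar q\leftrightarrow\sigma\bar r=\bar r\leftrightarrow\bar q$, so $\sigma\in G$. Since $\operatorname{supp}(\bar q)$ is finite, $Y(\bar q)$ is the intersection of finitely many sets $\operatorname{supp}(\bar r)$ with $\bar r\leftrightarrow\bar q$, and Lemma~\ref{lem:gen}, applied repeatedly, gives $\operatorname{Fix}(Y(\bar q))\subseteq G$.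
\end{proof}

\begin{example}\label{ex:blocks}
Let $L_{\mathrm{blk}}$ be the set of concatenations of blocks $dud$ with $d\in\mathbb D$ not occurring in $u$. Its states are the accepting state $f=[\varepsilon]$ and the states $h(a)=[a]$, with $fa=h(a)$, $h(a)a=f$ and $h(a)d=h(a)$ for $d\ne a$. Let $a,b,c$ be distinct. The words $ac$ and $ca$ show $(h(a),h(b))\leftrightarrow(h(c),h(b))$, and $bc$ and $cb$ show $(h(a),h(b))\leftrightarrow(h(a),h(c))$. So $Y(h(a),h(b))\subseteq\{a,b\}\cap\{c,b\}\cap\{a,c\}=\emptyset$, and Lemma~\ref{lem:Y} with $\pi=(a\,b)$ promises a word that swaps $h(a)$ and $h(b)$. Such a word is $ac\,ba\,cb$, which passes through $(h(c),h(b))$ and $(h(c),h(a))$ to $(h(b),h(a))$. In $L_{\mathrm{first}}$, by contrast, the $\leftrightarrow$-class of $(\mathrm{wait}(a),\mathrm{wait}(b))$ is a singleton, the stable support is $\{a,b\}$, and no swap arises.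
\end{example}

\section{The short implications}\label{sec:easy}

The \emph{quantifier rank} of a formula is the depth of nesting of its quantifiers. In the $m$-round Ehrenfeucht--Fra\"iss\'e game on two structures, Spoiler picks in each round an element of one structure and Duplicator answers with an element of the other; Duplicator wins if the two lists of $m$ chosen elements satisfy the same atomic formulas. We use two standard facts: if Duplicator has a winning strategy, the structures satisfy the same sentences of quantifier rank at most $m$; and she has one on any two finite linear orders with at least $2^m-1$ elements each.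

\begin{proposition}\label{prop:EF}
If a data language $L$ is defined by a sentence of quantifier rank $m$, then $w^n\equiv w^{n+1}$ for all words $w$, where $n=2^m$. No finiteness hypothesis on $Q$ is needed.
\end{proposition}

\begin{proof}
Let $w\ne\varepsilon$, the other case being trivial, and let $u,v$ be words. We give a winning strategy for Duplicator on $uw^nv$ and $uw^{n+1}v$. She maintains an auxiliary play of her winning strategy on the orders $\{1,\dots,n\}$ and $\{1,\dots,n+1\}$ that index the copies of $w$. A move inside $u$ or $v$ is answered by the same position of $u$ or $v$ in the other word. A move at offset $c$ in copy $i$ is answered at offset $c$ in the copy with which the auxiliary strategy answers $i$. Corresponding positions carry the same letter, so $\sim$ is preserved. For two positions in copies of $w$, equality and order are decided first by the copy indices, whose equality and order the auxiliary play preserves, and then by the offsets, which are the same on both sides. A comparison that involves a position of $u$ or $v$ has the same outcome on both sides, because $u$ precedes and $v$ follows all copies of $w$. So $uw^nv\in L\Leftrightarrow uw^{n+1}v\in L$.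
\end{proof}

This proves (i)$\Rightarrow$(ii), and (ii)$\Rightarrow$(iii) holds by definition.

\begin{proof}[Proof of \textup{(iii)}$\Rightarrow$\textup{(iv)}]
Let $w$ permute a finite set $R$ of states and let $w^n\equiv w^{n+1}$. By \eqref{eq:monoid}, $rw^n=(rw)w^n$ for $r\in R$. Both $r$ and $rw$ lie in $R$, where $w^n$ acts injectively, so $r=rw$.
\end{proof}

\begin{proof}[Proof of \textup{(vi)}$\Rightarrow$\textup{(i)}]
The states $[d]$, $d\in\mathbb D$, form one orbit $o_1$, and $\operatorname{supp}([d])\subseteq\{d\}$. By equivariance either $\operatorname{supp}([d])=\{d\}$ for all $d$, or all these supports are empty. In the first case $q_{o_1}=[d_0]$ and $e_1=d_0$ for some $d_0$, so $[d]=q(o_1,d)$ for all $d$; in the second case $o_1$ is a single state, whose code has the empty tuple. For $w=w_1\cdots w_n$ nonempty, $[w]=[w_1]w_2\cdots w_n$, and $[w]$ has a code made of letters of $w$ by Lemma~\ref{lem:supp}. So $w\in L$ if and only if $w$ satisfies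
\[
\exists x\exists y\Bigl(\neg\exists z\,(z<x)\wedge\neg\exists z\,(y<z)\wedge\bigvee_{o\ \mathrm{accepting}}\exists\bar v\ \tau_{o_1o}(x,y,\bar u,\bar v)\Bigr),
\]
where $\bar u$ is $x$ in the first case and empty in the second. This sentence is false in the empty word; if $\varepsilon\in L$, add the disjunct $\neg\exists x\,(x=x)$.
\end{proof}

\section{Swapping two states}\label{sec:swap}

Example~\ref{ex:blocks} is the model for this section. Two states of the same orbit are exchanged by a renaming as soon as their codes are in good position, and Lemma~\ref{lem:Y} turns the renaming into a word when it avoids the stable support of the pair. Call codes $(o,\bar a)$ and $(o,\bar a')$ \emph{aligned} if $a_r=a'_{r'}$ implies $r=r'$.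

\begin{lemma}\label{lem:swap}
Let $b=q(o,\bar a)$ and $b'=q(o,\bar a')$ be distinct states with aligned codes, and let $\pi$ be the product of the transpositions $(a_r\,a'_r)$ over all $r$ with $a_r\neq a'_r$. Then $\pi b=b'$ and $\pi b'=b$. If $\pi$ fixes $Y(b,b')$ pointwise, there is a cycle of length $2$.
\end{lemma}

\begin{proof}
For $r\ne r'$ the sets $\{a_r,a'_r\}$ and $\{a_{r'},a'_{r'}\}$ are disjoint, by alignment and because codes have distinct entries. So $\pi$ exchanges $a_r$ and $a'_r$ for every $r$, and hence $b$ and $b'$. If $\pi$ fixes $Y(b,b')$ pointwise, Lemma~\ref{lem:Y} gives $(b,b')\leftrightarrow(b',b)$, so $bw=b'$ and $b'w=b$ for some $w$.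
\end{proof}

The first application bounds the length of a shortest cycle. In a long cycle the stable supports of all pairs lie in one small set $V$, and among many states two can be found that treat $V$ alike and have aligned codes.

\begin{proposition}\label{prop:short}
If there is a cycle of length $p\ge2$ with $p>P=N(2k+1)^kk^k$, then there is a cycle of length $2$. Consequently \textup{(iv)}$\Leftrightarrow$\textup{(v)}.
\end{proposition}

\begin{proof}
Let $b_iw=b_{i+1}$ with indices in $\mathbb Z/p$. Fix $1\le d<p$. The word $w$ leads from $(b_i,b_{i+d})$ to $(b_{i+1},b_{i+1+d})$ and, after $p$ steps, back; so $Y_d=Y(b_i,b_{i+d})$ does not depend on $i$. Let $v\in Y_d$ and $H=\{i: v\in\operatorname{supp}(b_i)\}$. For each $i$ we have $i\in H$ or $i+d\in H$, so $|H|\ge p/2$. Since $\sum_i|\operatorname{supp}(b_i)|\le kp$, the set $V=\bigcup_dY_d$ has at most $2k$ elements.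

Choose codes $b_i=q(o_i,\bar a^i)$. Classify the indices $i$ by $o_i$ and by the function that sends $r$ to $a^i_r$ if $a^i_r\in V$ and to a symbol $*$ otherwise. There are at most $N(2k+1)^k$ classes, so some class $K$, with orbit $o$, has more than $k^k\geq 1$ elements. We have $k_o\ge1$, since otherwise two indices in $K$ would give the same state; in particular $k\ge1$. Color the values that occur in the tuples $\bar a^i$, $i\in K$, independently and uniformly at random with colors $1,\dots,k$, and call $i\in K$ \emph{good} if $a^i_r$ has color $r$ for all $r$. Each $i$ is good with probability $k^{-k_o}\ge k^{-k}$, so the expected number of good indices exceeds $1$, and for some coloring there are good $i\ne j$. Their codes are aligned, because $a^i_r=a^j_{r'}$ forces the colors $r$ and $r'$ to be equal. If $a^i_r$ or $a^j_r$ lies in $V$, then $a^i_r=a^j_r$, since $i$ and $j$ are in the same class. So the renaming $\pi$ of Lemma~\ref{lem:swap} fixes $V\supseteq Y(b_i,b_j)$ pointwise, and there is a cycle of length $2$.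

Condition (iv) excludes all cycles of length at least $2$, so it implies (v). If (iv) fails, some cycle has length $p\ge2$; either $p\le\max(2,P)$, or $p>P$ and there is a cycle of length $2$. In both cases (v) fails.
\end{proof}

The second application concerns infinite sequences of states and supplies the final contradictions in Section~\ref{sec:notower}.

\begin{lemma}\label{lem:seq}
Let $Q$ be counter-free and let $b_1,b_2,\dots$ be distinct states. Then neither of the following holds.
\begin{itemize}
\item[(S1)] There is a finite $V\subseteq\mathbb D$ with $Y(b_l,b_t)\subseteq V$ for all $l<t$.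
\item[(S2)] For all $l<t$, the set $Y(b_l,b_t)=C_l$ depends only on $l$.
\end{itemize}
\end{lemma}

\begin{proof}
Both conditions pass to subsequences. By the pigeonhole principle we may assume $b_t=q(o,\bar a^t)$ for a single orbit $o$. By Ramsey's theorem (every coloring of the pairs of positive integers with finitely many colors is constant on the pairs from some infinite set) we may assume that $\Pi=\{(r,r'):a^l_r=a^t_{r'}\}$ is the same for all $l<t$. If $(r,r')\in\Pi$, then from the pairs $(2,3)$, $(1,3)$, $(1,2)$ we get $a^2_r=a^3_{r'}=a^1_r=a^2_{r'}$, so $r=r'$. Thus any two of the codes are aligned. Call $r$ \emph{constant} if $(r,r)\in\Pi$; then $a^t_r=c_r$ is independent of $t$. Call $r$ \emph{varying} otherwise; then the value $a^t_r$ occurs in no $\bar a^{t'}$ with $t'\ne t$. For $l<t$ the renaming $\pi_{lt}$ of Lemma~\ref{lem:swap} moves exactly the values $a^l_r,a^t_r$ with $r$ varying. As $Q$ is counter-free, it suffices to find $l<t$ such that none of these values lies in $Y(b_l,b_t)$.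

Under (S1), only finitely many pairs $(t,r)$ with $r$ varying have $a^t_r\in V$; take $l<t$ beyond all of them.

Under (S2), take any $l<t$ and let $r$ be varying. Choose $t'>l$ with $t'\ne t$. Then $C_l=Y(b_l,b_{t'})\subseteq\operatorname{supp}(b_l)\cup\operatorname{supp}(b_{t'})$, which does not contain $a^t_r$; so $a^t_r\notin C_l$. Moreover $\pi_{lt}C_l=Y(b_t,b_l)=C_l$, and $\pi_{lt}$ exchanges $a^l_r$ and $a^t_r$, so $a^l_r\notin C_l$.
\end{proof}

\section{Infinite words with two systems of runs}\label{sec:W}

\subsection{Beth's theorem and transfer}

We use two standard theorems of model theory. \emph{Beth's definability theorem}: let $\Sigma_0\subseteq\Sigma$ be relational vocabularies, $\Theta$ a set of $\Sigma$-sentences and $R\in\Sigma$; if there is no $\Sigma_0$-formula $\tau$ such that $\forall\bar x\,(R(\bar x)\leftrightarrow\tau(\bar x))$ holds in all models of $\Theta$, then $\Theta$ has two models with the same universe and the same interpretation of $\Sigma_0$ that interpret $R$ differently. The \emph{L\"owenheim--Skolem theorem}: a structure over a finite vocabulary has an at most countable substructure that satisfies the same sentences. Beth's theorem replaces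 the task of writing a formula by that of proving uniqueness.

Let $\Sigma_0=\{<,\sim\}$, let $\Sigma$ contain in addition a symbol $T_{oo'}$ for each pair of orbits (finitely many, as $Q$ is orbit finite), and let $\Theta$ be the set of $\Sigma$-sentences true in $(w,(T^w_{oo'}))$ for all nonempty data words $w$. A $\Sigma_0$-formula $\tau$ defines $T^w_{oo'}$ in all nonempty words exactly when the sentence stating its equivalence with $T_{oo'}$ belongs to $\Theta$.

\emph{In this section and the next we assume that \textup{(vi)} fails.} By Beth's theorem there is a structure $(W,<,\sim,T,T')$, with $T=(T_{oo'})$ and $T'=(T'_{oo'})$, such that $(W,<,\sim,T)$ and $(W,<,\sim,T')$ are models of $\Theta$ and $T\ne T'$. All this is expressed by sentences, so by L\"owenheim--Skolem we may take $W$ at most countable. Then $\sim$ is an equivalence relation with at most countably many classes, and since $\mathbb D$ is infinite there is $\lambda\colon W\to\mathbb D$ with $x\sim y\Leftrightarrow\lambda(x)=\lambda(y)$. We think of $W$ as a word with positions $x$ and letters $\lambda(x)$. Let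
\[
Q_W=\{q\in Q:\operatorname{supp}(q)\subseteq\lambda(W)\};
\]
these are the states $q(o,\lambda\bar u)$ with $\bar u$ a tuple in $W$. A set is \emph{$T$-definable} if it is definable with parameters in $(W,<,\sim,T)$, and \emph{$T'$-definable} likewise.

Statements about states in $Q_W$ are first-order: a state is named by an orbit and a tuple of positions, a quantifier over $Q_W$ is a finite disjunction or conjunction over orbits followed by quantifiers over positions, and an equivariant relation is expressed by the formulas of Lemma~\ref{lem:pattern}. These formulas have the same meaning in $W$ as in finite words, so a statement of this kind that holds in all nonempty finite words holds in $W$.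

\begin{lemma}\label{lem:W}
The following hold for $T$, and equally for $T'$.
\begin{itemize}
\item[(W1)] $<$ is a linear order, and every nonempty $T$-definable subset of $W$ has a least and a greatest element. Every $x$ other than the last element has a successor $x^+$, and every $x$ other than the first has a predecessor $x^-$.
\item[(W2)] For $x\le y$ there is a function $T_{xy}\colon Q_W\to Q_W$ such that $T_{oo'}(x,y,\bar u,\bar v)$ holds if and only if $x\leq y$, $(o,\lambda\bar u)$ and $(o',\lambda\bar v)$ are codes, and $T_{xy}(q(o,\lambda\bar u))=q(o',\lambda\bar v)$. In particular the functions $T_{xy}$ determine $T$.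
\item[(W3)] $T_{xx}=\mathrm{id}$, and $T_{xz}=T_{yz}T_{xy}$ for $x\le y\le z$.
\item[(W4)] $T_{xx^+}(q)=q\,\lambda(x^+)$. Hence $T_{xx^+}=T'_{xx^+}$.
\item[(W5)] $\bar q\rightsquigarrow T_{xy}\bar q$ for $\bar q\in Q_W^I$, $I$ finite, and $x\le y$, where $T_{xy}$ acts componentwise.
\end{itemize}
\end{lemma}

\begin{proof}
(W1) For each $\Sigma$-formula $\psi(z,\bar p)$, the sentence ``for all $\bar p$, if some $z$ satisfies $\psi(z,\bar p)$, then there are a least and a greatest such $z$'' holds in finite words. The successor of $x$ is the least element of $\{z:z>x\}$, and the predecessor is the greatest element of $\{z:z<x\}$.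

(W2) Three families of sentences hold in every nonempty finite word $w$. First, $T_{oo'}(x,y,\bar u,\bar v)$ implies that $x\le y$ and that the letters at $\bar u$, and those at $\bar v$, are distinct. Second, for $x\le y$ and each code given by $o,\bar u$ there are $o',\bar v$ with $T_{oo'}(x,y,\bar u,\bar v)$: by Lemma~\ref{lem:supp}, if $\operatorname{supp}(q)$ consists of letters of $w$, so does $\operatorname{supp}(qw_{x+1}\cdots w_y)$. Third, if $T_{oo'}(x,y,\bar u,\bar v)$ holds, $\bar u_1$ gives another code in $o$ of the state coded by $o,\bar u$, and $o'',\bar v_1$ give a code, then $T_{oo''}(x,y,\bar u_1,\bar v_1)$ holds if and only if $o'',\bar v_1$ and $o',\bar v$ code the same state; here equality of states is an equivariant relation. In $W$ these sentences say (W2).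

(W3)--(W5) hold in finite words, where $T_{xy}$ is the action of $w_{x+1}\cdots w_y$. They are first-order because equality of states, the relation $\{(q,q',d):qd=q'\}$ and, for each $I$, the relation $\rightsquigarrow$ on $Q^I\times Q^I$ are equivariant.
\end{proof}

Since $T\ne T'$, (W2) gives $x\le y$ and $q\in Q_W$ with $T_{xy}q\ne T'_{xy}q$. By (W3) and (W4) such $x$ and $y$ are infinitely far apart. Property (W1) is induction along $W$, but only for sets defined from one of the two systems.

\subsection{Three small cases}\label{sec:small}

The following cases use only Lemma~\ref{lem:W}. In the first two we see by hand why two systems with these properties must coincide, and in the third what happens when they do not.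

\emph{Searching forward.} Take $L_{\mathrm{first}}$ and $q=\mathrm{wait}(a)\in Q_W$. From $q$ one reaches only $q$ and $\top$, and from $\top$ only $\top$. Let $m$ be the greatest $z\in[x,y]$ with $T_{xz}q=q$, and $m'$ the same for $T'$; both exist by (W1). For $z\in[x,m']$ we have $T'_{xz}q\rightsquigarrow T'_{xm'}q=q$, so $T'_{xz}q=q$. If $m<m'$, then $T'_{xm}q=q=T_{xm}q$, so $T'_{xm^+}q=T_{xm^+}q\neq q$ by (W4), although $m^+\le m'$. By symmetry $m=m'$, and both systems send $q$ to $q$ if $m=y$ and to $\top$ otherwise. An irreversible step happens at a definite position, where the two systems must agree.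

\emph{Looking back.} Let $L_{\mathrm{last}}$ be the set of words of length at least $2$ whose last two letters are equal. Its states are $[\varepsilon]$, $[a]$ and $[aa]$ for $a\in\mathbb D$. All states other than $[\varepsilon]$ are mutually reachable, so searching forward gives nothing. But a word $de$ sends every state to $[de]$. So if $y$ is neither $x$ nor $x^+$, then with $z=(y^-)^-\ge x$ we get $T_{xy}q=(T_{xz}q)\lambda(y^-)\lambda(y)=[\lambda(y^-)\lambda(y)]=T'_{xy}q$. In other words, if the two runs differed at $y$, they would differ at $y^-$ and at $(y^-)^-$, and a pair of distinct states cannot survive two letters.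

\emph{A genuine difference.} Take $L_{\mathrm{par}}$ with states $0,1$. It is not FO-definable by Proposition~\ref{prop:EF}, so (vi) fails and $W$ exists. By (W5) for the tuple $(0,1)$, each of $T_{xy}$, $T'_{xy}$ is the identity or the swap. If they differ, they send $0$ to the two states $0$ and $1$. Form the pair $(0,1)$ of the two outcomes: the systems differ on it as well, with outcomes $(0,1)$ and $(1,0)$, and these are mutually reachable. Now the second outcome is a nontrivial permutation of the first, and a cycle has appeared.

The general proof follows this order. Searching forward reduces to tuples whose $\leftrightarrow$-class neither system leaves (Lemma~\ref{lem:local}). Looking back shows that the pair of outcomes cannot keep changing its class, so the systems must differ on such a pair (Lemma~\ref{lem:double}). Iterating, one finds either a permutation or ever larger tuples.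

\subsection{Ambiguous tuples and localization}

Call $\bar q,\bar r\in Q^I$ \emph{similar} if $\bar q\leftrightarrow\pi\bar r$ for some renaming $\pi$. This is an equivalence relation, because $\bar q\leftrightarrow\pi\bar r$ gives $\bar r\leftrightarrow\pi^{-1}\bar q$, and together with $\bar r\leftrightarrow\sigma\bar s$ gives $\bar q\leftrightarrow\pi\sigma\bar s$. Its classes are equivariant and closed under $\leftrightarrow$.

\begin{definition}
A tuple $\bar r\in Q_W^I$ is \emph{ambiguous on $[x,y]$}, where $x\le y$, if
\[
T_{xy}\bar r\leftrightarrow\bar r\leftrightarrow T'_{xy}\bar r\qquad\text{and}\qquad T_{xy}\bar r\ne T'_{xy}\bar r .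
\]
A tuple $\bar q\in Q^I$ is \emph{ambiguous} if it is similar to a tuple in $Q_W^I$ that is ambiguous on some interval.
\end{definition}

We work up to $\leftrightarrow$ because the lemmas below find tuples only up to $\leftrightarrow$, and up to renaming because equivariant sets of tuples are definable. Repeated components can be deleted:

\begin{lemma}\label{lem:reindex}
If $g\colon I'\to I$ is a surjection of finite sets, $\bar p\in Q^I$, and $\bar p\circ g$ is ambiguous, then $\bar p$ is ambiguous.
\end{lemma}

\begin{proof}
Let $\bar s\in Q_W^{I'}$ be ambiguous on $[x,y]$ with $\bar s\leftrightarrow\pi(\bar p\circ g)$. Coincidences are preserved, so $\bar s=\hat s\circ g$ for some $\hat s\in Q^I$, and $\hat s\in Q_W^I$ since $g$ is onto. Reindexing along a map $g'\colon I\to I'$ with $gg'=\mathrm{id}$ gives $\hat s\leftrightarrow\pi\bar p$ and $T_{xy}\hat s\leftrightarrow\hat s\leftrightarrow T'_{xy}\hat s$. Finally $T_{xy}\hat s\ne T'_{xy}\hat s$, since $(T_{xy}\hat s)\circ g=T_{xy}\bar s\neq T'_{xy}\bar s=(T'_{xy}\hat s)\circ g$.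
\end{proof}

Let $\bar q\in Q_W^I$ and $T_{xy}\bar q\ne T'_{xy}\bar q$. The two runs from $\bar q$ agree up to a gap in $W$. Put
\[
A=\{z\in[x,y]:T_{xu}\bar q=T'_{xu}\bar q\text{ for all }u\in[x,z]\},\qquad B=[x,y]\setminus A .
\]
Then $A$ is an initial segment of $[x,y]$ with $x\in A$ and $y\in B$. It has no greatest element: if $z\in A$, then $z<y$ and $T_{xz^+}\bar q=T_{zz^+}T_{xz}\bar q=T'_{zz^+}T'_{xz}\bar q=T'_{xz^+}\bar q$ by (W3) and (W4), so $z^+\in A$. Hence $B$ has no least element, as its predecessor would be the greatest element of $A$. For each $b\in B$ there is $u\le b$ in $B$ with $T_{xu}\bar q\ne T'_{xu}\bar q$. We call $(A,B)$ the \emph{cut of $\bar q$ on $[x,y]$}. By (W1), $A$ and $B$ are neither $T$- nor $T'$-definable, and this is what we exploit: a definable subset of $[x,y]$ that contains a final segment of $A$ has its greatest element in $B$, and one that contains an initial segment of $B$ has its least element in $A$.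

\begin{lemma}[localization]\label{lem:local}
Let $\bar q\in Q_W^I$ and $T_{xy}\bar q\ne T'_{xy}\bar q$, with cut $(A,B)$. Then $T_{xa}\bar q$ is ambiguous for some $a\in A$. If moreover $T_{xy}\bar q\leftrightarrow\bar q$ or $T'_{xy}\bar q\leftrightarrow\bar q$, then $\bar q$ is ambiguous.
\end{lemma}

\begin{proof}
There is $a\in A$ with $T_{xz}\bar q\leftrightarrow T_{xa}\bar q$ for all $z\ge a$ in $A$. Otherwise we could choose $a_0<a_1<\cdots$ in $A$ with $T_{xa_j}\bar q\not\leftrightarrow T_{xa_{j+1}}\bar q$, while $T_{xa_j}\bar q\rightsquigarrow T_{xa_{j+1}}\bar q$ by (W3) and (W5), against Lemma~\ref{lem:chain}. Let $\bar r=T_{xa}\bar q=T'_{xa}\bar q$. For $z\ge a$ in $A$ we have $T_{az}\bar r=T_{xz}\bar q=T'_{xz}\bar q=T'_{az}\bar r$, and this tuple is $\leftrightarrow\bar r$. So the $T$-definable set $\{z\in[a,y]:T_{az}\bar r\leftrightarrow\bar r\}$ and the $T'$-definable set $\{z\in[a,y]:T'_{az}\bar r\leftrightarrow\bar r\}$ both contain all $z\ge a$ in $A$, and their greatest elements $m$ and $m'$ lie in $B$. Choose $u\le\min(m,m')$ in $B$ with $T_{xu}\bar q\ne T'_{xu}\bar q$, that is, $T_{au}\bar r\ne T'_{au}\bar r$. From $\bar r\rightsquigarrow T_{au}\bar r\rightsquigarrow T_{am}\bar r\leftrightarrow\bar r$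 we get $T_{au}\bar r\leftrightarrow\bar r$, and from $\bar r\rightsquigarrow T'_{au}\bar r\rightsquigarrow T'_{am'}\bar r\leftrightarrow\bar r$ we get $T'_{au}\bar r\leftrightarrow\bar r$. So $\bar r$ is ambiguous on $[a,u]$.

If $T_{xy}\bar q\leftrightarrow\bar q$, then $\bar q\rightsquigarrow\bar r\rightsquigarrow T_{ay}\bar r=T_{xy}\bar q\leftrightarrow\bar q$, so $\bar q\leftrightarrow\bar r$ is ambiguous. The argument with $T'$ is the same, as $\bar r=T'_{xa}\bar q$.
\end{proof}

Applied to a state $q$ with $T_{xy}q\ne T'_{xy}q$, the first part shows that \emph{some $1$-tuple is ambiguous}. The second part will be used in contrapositive form: if $\bar q\in Q_W^I$ is not ambiguous and one of the systems keeps it in its $\leftrightarrow$-class over $[x,y]$, then $T_{xy}\bar q=T'_{xy}\bar q$.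

\section{Doubling and towers}\label{sec:double}

\subsection{The doubling lemma}

Let $\bar p$ be ambiguous on $[x,y_*]$, and let $\bar\rho(z)=T_{xz}\bar p$ and $\bar\rho'(z)=T'_{xz}\bar p$ be the two runs. Stepping back from $y_*$ by predecessors, as we did for $L_{\mathrm{last}}$, we stay in $B$ forever, and the pair $(\bar\rho,\bar\rho')$ at $z^-$ leads to the pair at $z$ by the letter $\lambda(z)$. If each of these steps changed the $\leftrightarrow$-class of the pair, Lemma~\ref{lem:chain} would give a contradiction. In general the class may stay the same along infinitely many steps, and we must jump back over such a stretch. Two difficulties arise. A jump from $z$ to $y$ relates the pairs only if one map carries both $\bar\rho(z)$ to $\bar\rho(y)$ and $\bar\rho'(z)$ to $\bar\rho'(y)$; and the pair $(\bar\rho,\bar\rho')$ is defined from both systems, so (W1) cannot locate the end of the stretch. Both are resolved by replacing $\bar\rho'(z)$ with an existentially quantified tuple, a \emph{companion}, which makes the stretch $T$-definable.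

\begin{lemma}[doubling]\label{lem:double}
If $\bar p_0\in Q^I$ is ambiguous, there are $\bar r,\bar r'\in Q^I$ with $\bar p_0\leftrightarrow\bar r\leftrightarrow\bar r'$ and $\bar r\ne\bar r'$ such that $(\bar r,\bar r')\in Q^{I\sqcup I}$ is ambiguous.
\end{lemma}

\begin{proof}
Let $E$ be the set of pairs $(\bar r,\bar r')$ with $\bar r$ similar to $\bar p_0$, $\bar r\leftrightarrow\bar r'$ and $\bar r\ne\bar r'$; it is equivariant. It suffices to find an ambiguous $(\bar r,\bar r')\in E$: if $\bar r\leftrightarrow\pi\bar p_0$, then $\pi^{-1}(\bar r,\bar r')$ is as required. \emph{Suppose that no element of $E$ is ambiguous.}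

Let $\bar p\in Q_W^I$ be similar to $\bar p_0$ and ambiguous on $[x,y_*]$, with cut $(A,B)$ and runs $\bar\rho,\bar\rho'$ as above. For $z\in[x,y_*]$ we have $\bar p\rightsquigarrow\bar\rho(z)\rightsquigarrow\bar\rho(y_*)\leftrightarrow\bar p$, so $\bar\rho(z)\leftrightarrow\bar p$, and in the same way $\bar\rho'(z)\leftrightarrow\bar p$. Hence $(\bar\rho(z),\bar\rho'(z))\in E$ whenever $\bar\rho(z)\ne\bar\rho'(z)$.

For $x\le z\le y\le y_*$, a \emph{companion for $[z,y]$} is a tuple $\bar\sigma\in Q_W^I$ such that $\bar e=(\bar\rho(z),\bar\sigma)$ lies in $E$ and $T_{zy}\bar e\leftrightarrow\bar e$. Write $\mathrm{Co}(z,y)$ if one exists. This relation is $T$-definable, with $x$, $y_*$ and codes of $\bar p$ as parameters, because $E$ and $\leftrightarrow$ are equivariant.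

\medskip
\noindent\emph{Claim 1. If $\mathrm{Co}(z,y)$, then $T'_{zy}\bar\rho(z)=\bar\rho(y)$.} The tuple $\bar e\in E$ is not ambiguous and $T_{zy}\bar e\leftrightarrow\bar e$, so $T'_{zy}\bar e=T_{zy}\bar e$ by Lemma~\ref{lem:local}. The first halves give $T'_{zy}\bar\rho(z)=T_{zy}\bar\rho(z)=\bar\rho(y)$.

\medskip
\noindent\emph{Claim 2. If $y\in B$ and $\bar\rho(y)\ne\bar\rho'(y)$, there is $z<y$ in $B$ with $\neg\mathrm{Co}(z,y)$ and $T'_{zy}\bar\rho(z)=\bar\rho(y)$.} First, $\mathrm{Co}(y,y)$ holds with companion $\bar\rho'(y)$. Suppose $\mathrm{Co}(z,y)$ held for all $z\le y$ in $B$. Then the least element $z^*$ of the $T$-definable set $\{z\in[x,y]:\mathrm{Co}(z,y)\}$ lies in $A$, so $\bar\rho(z^*)=\bar\rho'(z^*)$, and Claim 1 gives $\bar\rho(y)=T'_{z^*y}\bar\rho(z^*)=T'_{z^*y}\bar\rho'(z^*)=\bar\rho'(y)$, a contradiction. So the $T$-definable set $\{z\in[x,y]:\neg\mathrm{Co}(z,y)\}$ meets $B$, and its greatest element $z$ lies in $B$ and satisfies $z<y$. Then $z^+\le y$ and $\mathrm{Co}(z^+,y)$. By (W4), $T'_{zz^+}\bar\rho(z)=T_{zz^+}\bar\rho(z)=\bar\rho(z^+)$, and by Claim 1, $T'_{z^+y}\bar\rho(z^+)=\bar\rho(y)$. Composing, $T'_{zy}\bar\rho(z)=\bar\rho(y)$.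

\medskip
We now jump back repeatedly. Let $y_1=y_*$; it lies in $B$ and $\bar\rho(y_1)\ne\bar\rho'(y_1)$. Given $y_m\in B$ with $\bar\rho(y_m)\ne\bar\rho'(y_m)$, let $y_{m+1}$ be the element $z$ of Claim 2 for $y=y_m$, and put $\bar e_j=(\bar\rho(y_j),\bar\rho'(y_j))$. By Claim 2 and (W3),
\[
T'_{y_{m+1}y_m}\bar e_{m+1}=\bar e_m .
\]
The two halves of $\bar e_m$ differ, so those of $\bar e_{m+1}$ differ, and the construction continues; all $\bar e_m$ lie in $E$, and $\bar e_{m+1}\rightsquigarrow\bar e_m$ by (W5). Suppose $\bar e_{m+1}\leftrightarrow\bar e_m$. Since $\bar e_{m+1}$ is not ambiguous and $T'_{y_{m+1}y_m}$ keeps it in its class, Lemma~\ref{lem:local} gives $T_{y_{m+1}y_m}\bar e_{m+1}=\bar e_m\leftrightarrow\bar e_{m+1}$. Then $\bar\rho'(y_{m+1})$ is a companion for $[y_{m+1},y_m]$, contrary to Claim 2. So $\bar e_m\rightsquigarrow\cdots\rightsquigarrow\bar e_2\rightsquigarrow\bar e_1$ is, for every $m$, a chain as in Lemma~\ref{lem:chain}, which is impossible for large $m$.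
\end{proof}

\subsection{Towers}

Counter-freeness has not been used so far in Sections~\ref{sec:W} and~\ref{sec:double}. It enters now: it forces $\bar r'$ in Lemma~\ref{lem:double} to contain a state that is not in $\bar r$, so that iterated doubling produces more and more states. If $Q$ were finite this would end the proof. In general we record what the iteration gives in the limit.

\begin{definition}
An \emph{infinite tower} consists of finite sets of states $F_1\subset F_2\subset\cdots$ with $|F_1|=1$ and injections $\varphi_i\colon F_i\to F_{i+1}$ such that for all $i$
\[
F_{i+1}=F_i\cup\varphi_i(F_i),\qquad\varphi_i(F_i)\not\subseteq F_i,\qquad(q)_{q\in F_i}\leftrightarrow(\varphi_i(q))_{q\in F_i}.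
\]
\end{definition}

\begin{example}\label{ex:tower}
In $L_{\mathrm{blk}}$ take distinct $a_1,a_2,\dots$ and $F_i=\{h(a_1),\dots,h(a_i)\}$. Let $\varphi_i$ send $h(a_i)$ to $h(a_{i+1})$ and fix the other elements of $F_i$; the words $a_ia_{i+1}$ and $a_{i+1}a_i$ show that this is a tower. A second tower on the same sets is given by maps $\varphi_i'$ that send $h(a_1)$ to $h(a_{i+1})$ and fix the other elements, with the words $a_1a_{i+1}$ and $a_{i+1}a_1$. None of these maps has a cycle of length at least $2$ in $F_i$; the swap of Example~\ref{ex:blocks} has to be found through stable supports.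
\end{example}

\begin{proposition}\label{prop:tower}
If $Q$ is counter-free and \textup{(vi)} fails, there is an infinite tower.
\end{proposition}

\begin{proof}
We construct finite sets $I_1\subset I_2\subset\cdots$ with $|I_1|=1$, injective ambiguous tuples $\bar p^n\in Q^{I_n}$, and injections $\phi_n\colon I_n\to I_{n+1}$. Let $\bar p^1$ be an ambiguous $1$-tuple. Given $\bar p^n$, take $\bar r,\bar r'$ from Lemma~\ref{lem:double}. They are injective, because $\bar r'\rightsquigarrow\bar r\rightsquigarrow\bar p^n$ and coincidences are preserved. Let $R,R'$ be their sets of components; $|R|=|R'|$. If $R'\subseteq R$, a word leading from $\bar r$ to $\bar r'$ would permute $R$, and counter-freeness would give $\bar r=\bar r'$. So $R'\not\subseteq R$. Let $\bar p^{n+1}$ enumerate $R\cup R'$ injectively by a set $I_{n+1}\supset I_n$ with $\bar p^{n+1}|_{I_n}=\bar r$, and let $\phi_n(i)$ be the index of $r'_i$. Then $(\bar r,\bar r')=\bar p^{n+1}\circ g$ for a surjection $g\colon I_n\sqcup I_n\to I_{n+1}$, so $\bar p^{n+1}$ is ambiguous by Lemma~\ref{lem:reindex}. We have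
\[
\bar p^{n+1}|_{I_n}\leftrightarrow\bar p^n,\quad\bar p^{n+1}\circ\phi_n\leftrightarrow\bar p^{n+1}|_{I_n},\quad I_{n+1}=I_n\cup\phi_n(I_n),\quad\phi_n(I_n)\not\subseteq I_n .
\]
Restricting the first relation repeatedly gives $\bar p^n|_{I_i}\leftrightarrow\bar p^i$ for $i\le n$. For $i<n$, reindexing $\bar p^n|_{I_{i+1}}\leftrightarrow\bar p^{i+1}$ along $\phi_i$ and along the inclusion of $I_i$ gives
\begin{equation}\label{eq:finitetower}
\bar p^n\circ\phi_i\leftrightarrow\bar p^{i+1}\circ\phi_i\leftrightarrow\bar p^{i+1}|_{I_i}\leftrightarrow\bar p^n|_{I_i}.
\end{equation}
So each $\bar p^n$ carries the first $n$ levels of a tower. But $\bar p^{n+1}$ extends $\bar p^n$ only up to $\leftrightarrow$, and a compactness step is needed to fit the levels together.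

Since $Q^{I_i}$ has finitely many orbits, we can choose infinite sets of integers $N_1\supseteq N_2\supseteq\cdots$ with $\min N_i\ge i$ and orbits $\omega_i$ of $Q^{I_i}$ such that $\bar p^n|_{I_i}\in\omega_i$ for all $n\in N_i$. Restriction to $I_i$ maps $\omega_{i+1}$ onto $\omega_i$, as it is equivariant and sends $\bar p^n|_{I_{i+1}}$, $n\in N_{i+1}$, into $\omega_i$. So we can choose $\bar q^i\in\omega_i$ successively with $\bar q^{i+1}|_{I_i}=\bar q^i$. Each $\bar q^{i+1}$ is a renaming of $\bar p^n|_{I_{i+1}}$ for some $n>i$; hence it is injective, and $\bar q^{i+1}\circ\phi_i\leftrightarrow\bar q^i$ by \eqref{eq:finitetower}. Let $F_i$ be the set of components of $\bar q^i$, and let $\varphi_i$ send the component with index $s$ to the component of $\bar q^{i+1}$ with index $\phi_i(s)$.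
\end{proof}

\section{A counter-free automaton has no infinite tower}\label{sec:notower}

\begin{proposition}\label{prop:notower}
If $Q$ is counter-free, there is no infinite tower.
\end{proposition}

Throughout this section $Q$ is counter-free and an infinite tower is given; we derive a contradiction. Let $F_\infty=\bigcup_iF_i$, an infinite set, and let $w_i$ be a word with $qw_i=\varphi_i(q)$ for all $q\in F_i$.

\subsection{Compositions}

The maps $\varphi_i$ can be composed, but only in increasing order of the index. Let $\mathcal J$ be the set of finite nonempty sets of positive integers. For $J=\{j_1<\dots<j_r\}\in\mathcal J$ let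
\[
\varphi_J=\varphi_{j_r}\circ\dots\circ\varphi_{j_1}\colon F_{\min J}\to F_{\max J+1};
\]
this is defined since $F_{j_s+1}\subseteq F_{j_{s+1}}$, and it is injective. If $\max J<\min J'$, then $\varphi_{J\cup J'}=\varphi_{J'}\circ\varphi_J$. We claim that $(q)_{q\in F_{\min J}}\leftrightarrow(\varphi_J(q))_{q\in F_{\min J}}$. For $r=1$ this is the tower condition. For $r>1$ let $J_0=J\setminus\{j_r\}$; reindexing the tower condition for $j_r$ along $\varphi_{J_0}$ gives $(\varphi_{J_0}(q))_q\leftrightarrow(\varphi_J(q))_q$, and induction applies. Restricting to pairs,
\begin{equation}\label{eq:star}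
Y(b,b')=Y(\varphi_J(b),\varphi_J(b'))\subseteq\operatorname{supp}(\varphi_J(b))\cup\operatorname{supp}(\varphi_J(b'))\qquad(b,b'\in F_{\min J}).
\end{equation}
The plan is to use \eqref{eq:star} to find a sequence of distinct states satisfying (S1) or (S2) of Lemma~\ref{lem:seq}. Condition (S2) arises when sets $J$ fix one state and move another through infinitely many values, as in both towers of Example~\ref{ex:tower}.

\subsection{Tame states}

For $q\in F_i$ let $R_i(q)=\{\varphi_J(q):\min J\ge i\}$. Call $q\in F_\infty$ \emph{tame} if $R_i(q)$ is finite for some $i$ with $q\in F_i$.

\begin{lemma}\label{lem:tame}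
If $q$ is tame, then $\varphi_j(q)=q$ for all large $j$.
\end{lemma}

\begin{proof}
The sets $R_i(q)$ decrease with $i$ and are eventually finite, so $R_i(q)=R$ for all $i\ge i_0$. For $r\in R$ fix $J_r$ with $\min J_r\ge i_0$ and $\varphi_{J_r}(q)=r$. Let $j$ exceed $i_0$ and all $\max J_r$. Then $R\subseteq F_j$ and $\varphi_j(r)=\varphi_{J_r\cup\{j\}}(q)\in R$ for $r\in R$. So $w_j$ acts on the finite set $R$ by an injection into $R$, and counter-freeness makes it the identity. The state $r=\varphi_j(q)$ lies in $R_j(q)=R$, so $\varphi_j(r)=r=\varphi_j(q)$, and $q=r$ by injectivity.
\end{proof}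

\begin{lemma}\label{lem:wild}
Some $q_0\in F_\infty$ is not tame.
\end{lemma}

\begin{proof}
Suppose all states of $F_\infty$ are tame. Each $q\in F_{j+1}\setminus F_j$ equals $\varphi_j(y)$ for a unique $y\in F_j$, its \emph{parent}. A parent enters the tower at an earlier level than its child, so $F_\infty$ is an infinite tree whose root is the element of $F_1$. A child of $y$ has the form $\varphi_j(y)\ne y$, so by Lemma~\ref{lem:tame} each $y$ has finitely many children. By K\"onig's lemma (an infinite, finitely branching rooted tree has an infinite path) there are $y_0,y_1,\dots$ and $i_0,i_1,\dots$ with $y_t\in F_{i_t}$ and $y_{t+1}=\varphi_{i_t}(y_t)\in F_{i_t+1}\setminus F_{i_t}$. As $y_{t+1}\in F_{i_{t+1}}\setminus F_{i_t}$, we have $i_0<i_1<\cdots$, and the $y_t$ are distinct. By Lemma~\ref{lem:tame} choose $t_1<t_2<\cdots$ such that $\varphi_j(y_{t_s})=y_{t_s}$ for all $j\ge i_{t_{s+1}}$. Put $b_s=y_{t_s}$ and $J_s=\{i_t:t_s\le t<t_{s+1}\}$. Then $\varphi_{J_s}(b_s)=b_{s+1}$. For $l<s$ we have $b_l\in F_{\min J_s}$ and $\varphi_{J_s}(b_l)=b_l$, since $\min J_s=i_{t_s}\ge i_{t_{l+1}}$. By \eqref{eq:star}, $Y(b_l,b_s)=Y(b_l,b_{s+1})$ for all $s>l$. This is (S2), contradicting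 Lemma~\ref{lem:seq}.
\end{proof}

\subsection{A minimal idempotent ultrafilter}

For states that are not tame there is no dichotomy as clean as Lemma~\ref{lem:tame}: different sets $J$ may fix or move a state in an irregular way. We want a notion of ``typical $J$'' for which applying two typical sets in succession is the same as applying one. In a finite semigroup of maps one would take an idempotent. The maps $\varphi_J$ do not form a semigroup, since $\varphi_{J'}\circ\varphi_J$ is available only for $\max J<\min J'$; ultrafilters that escape to infinity repair this.

Recall that an \emph{ultrafilter} $\alpha$ on a set $X$ is a family of nonempty subsets of $X$, closed under supersets and finite intersections, that contains one of $Z$ and $X\setminus Z$ for every $Z\subseteq X$. We say ``for $\alpha$-most $x$'' to mean ``for all $x$ in some set belonging to $\alpha$''; this quantifier commutes with negation and with finite conjunctions and disjunctions. An ultrafilter is \emph{principal at $x$} if it contains $\{x\}$; a nonprincipal ultrafilter contains no finite set. Every family of sets whose finite subfamilies have nonempty intersection is contained in an ultrafilter; in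 particular every infinite set belongs to a nonprincipal one. The sets $\{\alpha:Z\in\alpha\}$, $Z\subseteq X$, are closed and open and form a base of the \emph{Stone topology}, which is compact and Hausdorff.

Let $\Delta$ be the set of ultrafilters on $\mathcal J$ that contain $\{J:\min J\ge i\}$ for every $i$. It is nonempty and closed, hence compact. For $\alpha,\beta\in\Delta$ define $\alpha*\beta$ by
\[
Z\in\alpha*\beta\quad\Longleftrightarrow\quad\text{for $\alpha$-most $J$, for $\beta$-most $J'$, }\ J\cup J'\in Z .
\]
This is an ultrafilter by the Boolean properties of the quantifiers, and it lies in $\Delta$ because $\min(J\cup J')\ge i$ when $\min J,\min J'\ge i$. The operation is associative: $Z\in(\alpha*\beta)*\gamma$ and $Z\in\alpha*(\beta*\gamma)$ both say that for $\alpha$-most $J$, for $\beta$-most $J'$, for $\gamma$-most $J''$, we have $J\cup J'\cup J''\in Z$. For fixed $\beta$ the map $\alpha\mapsto\alpha*\beta$ is continuous, since $Z\in\alpha*\beta$ if and only if $\alpha$ contains the set of $J$ such that $J\cup J'\in Z$ for $\beta$-most $J'$. The Ellis--Numakura lemma states that a nonempty compact Hausdorff space with an associative operation $*$ such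 that all maps $\alpha\mapsto\alpha*\beta$ are continuous has an element $\eta$ with $\eta*\eta=\eta$.

An arbitrary idempotent might fix $q_0$ and tell us nothing: if, say, $\varphi_j(q_0)=q_0$ for all large even $j$, then the elements of $\Delta$ that contain the set of all $J$ consisting of even numbers form a closed subsemigroup, and an idempotent in it ignores all movement of $q_0$. The extra property in the next lemma excludes this.

\begin{lemma}\label{lem:idem}
There is $\eta\in\Delta$ with $\eta*\eta=\eta$ such that for every $\alpha\in\Delta$ there is $\beta\in\Delta$ with $\eta*\alpha*\beta=\eta$.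
\end{lemma}

\begin{proof}
A \emph{left ideal} is a nonempty $\Lambda\subseteq\Delta$ with $\Delta*\Lambda\subseteq\Lambda$. By compactness the intersection of a chain of closed left ideals is a closed left ideal, so by Zorn's lemma there is a minimal closed left ideal $\Lambda$. For $\xi\in\Lambda$ the set $\Delta*\xi\subseteq\Lambda$ is a left ideal and is closed, being a continuous image of a compact space; so $\Delta*\xi=\Lambda$. Since $\Lambda*\Lambda\subseteq\Lambda$, the Ellis--Numakura lemma gives an idempotent $\eta\in\Lambda$. Let $G=\eta*\Delta*\eta\subseteq\Lambda$; then $\eta*\xi=\xi=\xi*\eta$ for $\xi\in G$. Every $\xi\in G$ has a left inverse in $G$: as $\eta\in\Lambda=\Delta*\xi$, there is $\gamma$ with $\gamma*\xi=\eta$, and $\eta*\gamma*\eta\in G$ satisfies $(\eta*\gamma*\eta)*\xi=\eta*\gamma*\xi=\eta$. Now let $\xi=\eta*\alpha*\eta$, and take $\beta,\beta'\in G$ with $\beta*\xi=\eta$ and $\beta'*\beta=\eta$. Then $\xi=\beta'*\beta*\xi=\beta'*\eta=\beta'$, so $\xi*\beta=\eta$, and $\eta*\alpha*\beta=\eta*\alpha*\eta*\beta=\xi*\beta=\eta$.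
\end{proof}

The semigroup $\Delta$ acts on the ultrafilters on $F_\infty$. For such an ultrafilter $\mu$ and $\alpha\in\Delta$ let
\[
X\in\mu\cdot\alpha\quad\Longleftrightarrow\quad\text{for $\mu$-most $q$, for $\alpha$-most $J$, }\ \varphi_J(q)\in X ;
\]
for each $q$, the state $\varphi_J(q)$ is defined for $\alpha$-most $J$. For each $J$ we have $\min J'>\max J$ for $\beta$-most $J'$, and then $\varphi_{J'}(\varphi_J(q))=\varphi_{J\cup J'}(q)$; hence $(\mu\cdot\alpha)\cdot\beta=\mu\cdot(\alpha*\beta)$. We identify $q\in F_\infty$ with the principal ultrafilter at $q$. Fix $\eta$ as in Lemma~\ref{lem:idem}. Call $q\in F_\infty$ \emph{fixed} if $q\cdot\eta=q$, that is, $\varphi_J(q)=q$ for $\eta$-most $J$, and \emph{moving} if $q\cdot\eta$ is nonprincipal.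

\begin{lemma}\label{lem:moving}
\begin{itemize}
\item[(a)] If $\mu$ is nonprincipal, so is $\mu\cdot\alpha$ for every $\alpha\in\Delta$.
\item[(b)] Every $q\in F_\infty$ is fixed or moving.
\item[(c)] The state $q_0$ of Lemma~\ref{lem:wild} is moving.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\mu\cdot\alpha$ is principal at $r$, then infinitely many $q$, in particular two distinct states $q,q'$, satisfy $\varphi_J(q)=r$ for $\alpha$-most $J$. For $\alpha$-most $J$ both $\varphi_J(q)=r$ and $\varphi_J(q')=r$ hold, against injectivity of $\varphi_J$.

(b) Let $q\cdot\eta=r$ be principal. Then $r\cdot\eta=q\cdot(\eta*\eta)=q\cdot\eta=r$. So $\varphi_J(q)=r=\varphi_J(r)$ for $\eta$-most $J$, and $q=r$ by injectivity.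

(c) Suppose $q_0\cdot\eta=q_0$. Let $q_0\in F_{i}$. All sets $R_t(q_0)$, $t\ge i$, are infinite, so we can choose $J_t$ for $t\ge i$ with $\min J_t\ge t$ and the states $\varphi_{J_t}(q_0)$ pairwise distinct. Let $\alpha$ be a nonprincipal ultrafilter containing $\{J_t:t\ge i\}$. Then $\alpha\in\Delta$, since only finitely many $J_t$ have minimum below a given bound, and $q_0\cdot\alpha$ is nonprincipal, since each state is $\varphi_{J_t}(q_0)$ for at most one $t$. With $\beta$ from Lemma~\ref{lem:idem},
\[
q_0=q_0\cdot\eta=q_0\cdot(\eta*\alpha*\beta)=(q_0\cdot\alpha)\cdot\beta ,
\]
and the right side is nonprincipal by (a), a contradiction. By (b), $q_0$ is moving.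
\end{proof}

\subsection{The two cases}

By \eqref{eq:star}, a value in $Y(b,b')$ must appear in the supports of typical images of $b$ or of $b'$. For $q\in F_\infty$ let
\[
\operatorname{supp}_\infty(q)=\{v\in\mathbb D:v\in\operatorname{supp}(\varphi_J(q))\text{ for $\eta$-most }J\}.
\]
Any $k+1$ values in this set would lie in $\operatorname{supp}(\varphi_J(q))$ for a common $J$, so $|\operatorname{supp}_\infty(q)|\le k$. Since ``$\eta$-most'' commutes with disjunction, \eqref{eq:star} gives
\begin{equation}\label{eq:starstar}
Y(b,b')\subseteq\operatorname{supp}_\infty(b)\cup\operatorname{supp}_\infty(b')\qquad(b,b'\in F_\infty).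
\end{equation}
Since $\eta=\eta*\eta$, a value $v$ lies in $\operatorname{supp}_\infty(q)$ if and only if for $\eta$-most $J$, for $\eta$-most $J'$, $v\in\operatorname{supp}(\varphi_{J'}(\varphi_J(q)))$, that is, if and only if $v\in\operatorname{supp}_\infty(\varphi_J(q))$ for $\eta$-most $J$. As $\operatorname{supp}_\infty(q)$ is finite,
\begin{equation}\label{eq:grow}
\operatorname{supp}_\infty(q)\subseteq\operatorname{supp}_\infty(\varphi_J(q))\quad\text{for $\eta$-most }J .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:notower}]
Moving states exist by Lemma~\ref{lem:moving}(c). Choose a moving $q$ with $V=\operatorname{supp}_\infty(q)$ of the largest possible size. By Lemma~\ref{lem:moving}(b), one of the following cases holds.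

\emph{Case 1: $\varphi_J(q)$ is moving for $\eta$-most $J$.} By \eqref{eq:grow} and the choice of $q$, $\operatorname{supp}_\infty(\varphi_J(q))=V$ for $\eta$-most $J$. So the set of $b\in F_\infty$ with $\operatorname{supp}_\infty(b)=V$ belongs to the nonprincipal ultrafilter $q\cdot\eta$ and is infinite. For distinct $b_1,b_2,\dots$ in this set, \eqref{eq:starstar} gives $Y(b_l,b_t)\subseteq V$. This is (S1).

\emph{Case 2: $\varphi_J(q)$ is fixed for $\eta$-most $J$.} Choose $J_1,J_2,\dots$ successively such that, with $b_t=\varphi_{J_t}(q)$: the states $q,b_1,\dots,b_{t-1}$ lie in $F_{\min J_t}$; $b_t$ is fixed; $b_t\notin\{b_1,\dots,b_{t-1}\}$; and $\varphi_{J_t}(b_l)=b_l$ for $l<t$. Each condition holds for $\eta$-most $J_t$: the first since $\eta\in\Delta$, the second by the case assumption, the third since $q\cdot\eta$ is nonprincipal, and the fourth since $b_1,\dots,b_{t-1}$ are fixed. For $l<t$ the map $\varphi_{J_t}$ sends $(q,b_l)$ to $(b_t,b_l)$, so by \eqref{eq:star} $Y(b_l,b_t)=Y(q,b_l)$ depends only on $l$. This is (S2).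

Both cases contradict Lemma~\ref{lem:seq}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Section~\ref{sec:easy} gives (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv) and (vi)$\Rightarrow$(i), Proposition~\ref{prop:short} gives (iv)$\Leftrightarrow$(v), and Propositions~\ref{prop:tower} and~\ref{prop:notower} together give (iv)$\Rightarrow$(vi).
\end{proof}

\section{The decision procedure}\label{sec:algo}

Let $\mathcal A$ be a deterministic finite-memory automaton with control states $S$ and $k_0$ registers, $L=L(\mathcal A)$, and let $C$ be its set of configurations, with initial configuration $c_{\mathrm{in}}$. Words act on $C$ on the right. Renamings act on register contents; they fix $c_{\mathrm{in}}$, preserve control states, and satisfy $\pi(cw)=(\pi c)\pi(w)$, because the table sees only which register holds the current letter. The orbit of a configuration is determined by its control state and its set of nonempty registers, so $C$ has at most $N_0=|S|2^{k_0}$ orbits. Write $c\simeq c'$ if the same words are accepted from $c$ and from $c'$, and call $c$ \emph{reachable} if $c=c_{\mathrm{in}}w$ for some $w$. Both notions are equivariant.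

The map sending $[w]$ to the $\simeq$-class of $c_{\mathrm{in}}w$ is a bijection from $Q$ to the reachable configurations modulo $\simeq$, compatible with renamings and with the action of words. Hence $Q$ is orbit finite with $N\le N_0$. A renaming that fixes the register contents of $c$ fixes its class, so $k\le k_0$. The function $(2k+1)^kk^k$ is increasing in $k\geq 0$, so
\[
P_0=\max\bigl(2,\,N_0(2k_0+1)^{k_0}k_0^{k_0}\bigr)\ge\max(2,P).
\]
By Theorem~\ref{thm:main}, if $L$ is not FO-definable, then $Q$ has a cycle of length $p$ with $2\le p\le P_0$; conversely any cycle of length at least $2$ violates (iv). In terms of $\mathcal A$: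
\begin{quote}
$L$ is \emph{not} FO-definable if and only if for some $p$ with $2\le p\le P_0$ there are reachable configurations $c_0,\dots,c_{p-1}$, pairwise not $\simeq$-equivalent, and a word $w$ with $c_iw\simeq c_{i+1\bmod p}$ for all $i$.
\end{quote}
To test this we show that a finite alphabet suffices.

\begin{lemma}\label{lem:finitealph}
Let $\bar c\in C^p$, and let $D_0\subseteq\mathbb D$ have $2pk_0+1$ elements and contain the register contents of $\bar c$. For every $w\in\mathbb D^*$ there is $w_0\in D_0^*$ such that $(\bar c,\bar cw)$ and $(\bar c,\bar cw_0)$ lie in the same orbit of $C^p\times C^p$.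
\end{lemma}

\begin{proof}
By induction on $|w|$, with $w_0=\varepsilon$ for $w=\varepsilon$. Let $(\bar c,\bar cw)=\pi(\bar c,\bar cw_0)$, let $d\in\mathbb D$ and $d'=\pi^{-1}d$. Then $(\bar c,\bar cwd)=\pi(\bar c,\bar cw_0d')$. At most $2pk_0$ values occur in $(\bar c,\bar cw_0)$, all in $D_0$. If $d'\in D_0$, take $w_0d'$. Otherwise let $d_0\in D_0$ be a value that does not occur; the transposition $(d_0\,d')$ fixes $(\bar c,\bar cw_0)$ and maps $(\bar c,\bar cw_0d')$ to $(\bar c,\bar cw_0d_0)$, so take $w_0d_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:algo}]
Each of the following three tests asks whether some word $w$ makes $(\bar c,\bar cw)$ satisfy an equivariant condition. By Lemma~\ref{lem:finitealph} it can be answered by a search in the finite graph of $p$-tuples of configurations with values in $D_0$, the values being represented by numbers.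

\emph{Reachability} ($p=1$). As $c_{\mathrm{in}}$ is fixed by renamings, $c$ is reachable if and only if some $c_{\mathrm{in}}w$ has the same control state and the same nonempty registers as $c$.

\emph{Inequivalence} ($p=2$). We have $c\not\simeq c'$ if and only if for some $w$ exactly one of $cw$, $c'w$ has an accepting control state.

\emph{Cycles}. The displayed criterion is invariant under renaming $\bar c=(c_0,\dots,c_{p-1})$, so for each $p\le P_0$ it suffices to consider the finitely many $\bar c$ with values in a fixed set $D_0$ of size $2pk_0+1$. For each, test reachability and pairwise inequivalence, and search for $w\in D_0^*$ with $c_iw\simeq c_{i+1\bmod p}$ for all $i$, using the previous test.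

This is an algorithm. For the space bound, recall Savitch's theorem: a nondeterministic computation in space $s(n)\geq\log n$ can be simulated deterministically in space $O(s(n)^2)$, for bounds $s$ such as ours that can be computed within space $s$; deterministic space classes are closed under complement. The first two tests guess a word letter by letter and store one or two configurations, so they, and the test for $\simeq$, run in deterministic space polynomial in the size of $\mathcal A$ and of their arguments. For the criterion, guess $p\le P_0$ and $\bar c$, guess $w$ letter by letter storing only $\bar c$ and the current tuple $\bar cw$, and call the first two tests. The stored data are $2p$ control states and at most $2pk_0$ numbers up to $2pk_0+1$, so the space used is polynomial in $P_0$ and the size of $\mathcal A$, and it remains so after determinizing and complementing. Finally $P_0\le2+|S|\cdot2^{O(k_0\log(k_0+2))}$, and the transition table has at least $|S|(k_0+1)$ entries. So the algorithm runs in exponential space, and in polynomial space when $k_0$ is fixed.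
\end{proof}

\begin{thebibliography}{9}
\bibitem{DM}
\emph{Data Monoids},
\texttt{https://www.mimuw.edu.pl/\textasciitilde bojan/upload/confstacsBojanczyk11.pdf}
\end{thebibliography}
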